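# Semiartinian group rings and locally finite groups

## 1. The Prüfer 2-group over $\mathbb Q$ and over $\mathbb C$

Let $C=C_{2^\infty}$ be the union of a chain of cyclic groups $Q_0<Q_1<Q_2<\cdots$, where $Q_k=\langle x_k\rangle$ has order $2^k$ and $x_{k+1}^2=x_k$. Let $K$ be a field of characteristic different from $2$, put $z=x_1$ (the element of order $2$), and consider in the group ring $KC$ the elements
$$e=\tfrac12(1+z),\qquad f=\tfrac12(1-z).$$
They are orthogonal idempotents with sum $1$, so $KC=eKC\oplus fKC$, a product of two rings. What are the factors?

The factor $eKC$ is easy. Since $ez=e$, it is a copy of $K[C/Q_1]$, and $C/Q_1\cong C$. So $eKC$ is the whole ring $KC$ again.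

The factor $fKC$ is the union of the rings $fKQ_m$, $m\ge 1$. Sending $X$ to $x_m$, we have $z=x_m^{2^{m-1}}$ and
$$fKQ_m\cong KQ_m/eKQ_m\cong K[X]/(X^{2^m}-1,\;X^{2^{m-1}}+1)=K[X]/(X^{2^{m-1}}+1).$$

Take $K=\mathbb Q$. The polynomial $X^{2^{m-1}}+1$ is irreducible (substitute $X+1$ for $X$ and use Eisenstein at $2$), so each $f\mathbb QQ_m$ is a field, and $f\mathbb QC$, an ascending union of fields with the same identity, is a field. In particular $f\mathbb QC$ is a minimal ideal of $\mathbb QC$. Repeat the splitting inside $e\mathbb QC\cong\mathbb QC$, and so on. Explicitly, put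
$$\epsilon_k=2^{-k}\sum_{x\in Q_k}x,\qquad f_k=\epsilon_k-\epsilon_{k+1}\quad(k\ge 0).$$
Then $\epsilon_k\epsilon_{k'}=\epsilon_{\max(k,k')}$, the $f_k$ are orthogonal idempotents, $f_0=f$, and each $f_k\mathbb QC\cong f_0\mathbb QC$ is a field.

Now let $M$ be any nonzero $\mathbb QC$-module. If $Mf_k\ne 0$ for some $k$, then $Mf_k$ is a nonzero vector space over the field $f_k\mathbb QC$, and a line in it is a simple $\mathbb QC$-submodule of $M$. If $Mf_k=0$ for all $k$, then $M(1-\epsilon_k)=0$ for all $k$, because $1-\epsilon_k=f_0+\dots+f_{k-1}$. For $x\in Q_k$ we have $x-1=(x-1)(1-\epsilon_k)$, so $M(x-1)=0$. Hence $C$ acts trivially on $M$, and every $\mathbb Q$-line of $M$ is a simple submodule. So every nonzero $\mathbb QC$-module has a simple submodule, although $C$ is infinite.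

Take $K=\mathbb C$ instead. Now $\mathbb CC$ has no minimal ideal at all. Let $0\ne a\in\mathbb CQ_m$. The space $a\mathbb CQ_{m+1}=a\mathbb CQ_m\oplus a\mathbb CQ_mx_{m+1}$ has dimension at least $2$, and it is a module over $\mathbb CQ_{m+1}\cong\mathbb C^{2^{m+1}}$, whose simple modules are one-dimensional. So it has a proper nonzero submodule $N$. Since $\mathbb CC=\bigoplus_x\mathbb CQ_{m+1}x$ over coset representatives $x$, we have $N\mathbb CC=\bigoplus_x Nx$, which is nonzero and properly contained in $a\mathbb CC$. So $a\mathbb CC$ is not minimal.

Finally, replace $C$ by $\mathbb Z=\langle x\rangle$. The ring $K[x,x^{-1}]$ is a domain. If $aK[x,x^{-1}]$ were a minimal ideal, then $a(1-x)$ would generate the same ideal, so $a=a(1-x)b$ and $(1-x)b=1$, which is absurd on setting $x=1$. So $K\mathbb Z$ has no minimal ideal over any field.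

When the property "every nonzero module has a simple submodule" held for our infinite group, that group was a union of finite groups. For $\mathbb Z$, which is not, it failed over every field. Does the property force $G$ to be a union of finite groups in this way?

## 2. Semiartinian rings and the four theorems

Rings have $1\ne0$, and "ideal" means two-sided ideal.

**Definition.** The *socle* of a module is the sum of its simple submodules. A ring is *right semiartinian* if every nonzero right module over it has nonzero socle. "Semiartinian" without a side means right semiartinian.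

For example, every right artinian ring is right semiartinian: a nonzero cyclic module is artinian, so it contains a simple submodule. The ring $\mathbb Z$ is not semiartinian, since $\mathbb Z$ has no minimal ideal. Section 1 showed that $\mathbb Q[C_{2^\infty}]$ is semiartinian, while $\mathbb C[C_{2^\infty}]$ and $K\mathbb Z$ are not. A factor ring of a right semiartinian ring is right semiartinian, because its modules are modules over the original ring with the same submodules. For $KG$ over a field $K$, left and right agree, since $g\mapsto g^{-1}$ extends to an anti-automorphism of $KG$.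

**Definition.** A group is *locally finite* if every finitely generated subgroup is finite.

The question, which comes from "Group Rings Iita Non-Zero Socle" (https://wrap.warwick.ac.uk/139217/1/WRAP_Theses_Richardson_1976.pdf), reads: if $K$ is a field and $KG$ is semiartinian, is $G$ locally finite? The answer is yes. The proof yields the following four statements.

**Theorem A.** If $R$ is a right semiartinian ring and $R^l$ embeds in $R^m$ as a left module, then $l\le m$.

**Theorem B.** If $D$ is a division ring (in particular a field $K$) and $DG$ is right semiartinian, then $G$ is locally finite.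

**Theorem B′.** If $R$ is any nonzero ring and $RG$ is right semiartinian, then $R$ is right semiartinian and $G$ is locally finite.

**Theorem C.** Let $K$ be a field of characteristic $p\ge0$ and let $\mu_{\ell^\infty}$ be the group of roots of unity of $\ell$-power order. The following are equivalent:

1. there is an infinite group $G$ with $KG$ semiartinian;
2. there is an infinite locally finite group $G$ such that $KG$ has a minimal right ideal;
3. $[K(\mu_{\ell^\infty}):K]=\infty$ for some prime $\ell\neq p$.

If (3) holds for $\ell$, then $K[C_{\ell^\infty}]$ is semiartinian. If (3) fails (for example if $K$ is algebraically closed or real closed), then $KG$ is semiartinian if and only if $G$ is finite.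

So "locally finite" cannot be replaced by "finite" in Theorem B, since $\mathbb Q[C_{\ell^\infty}]$ is semiartinian. The converse of Theorem B is false, since $\mathbb C[C_{\ell^\infty}]$ is not semiartinian.

## 3. Minimal right ideals and prime group rings

A ring $R$ is *prime* if $aRb=0$ implies $a=0$ or $b=0$; equivalently, a product of two nonzero ideals is nonzero. The right socle of $R$ is an ideal: left multiplication by an element of $R$ maps a minimal right ideal to $0$ or to a minimal right ideal.

**Lemma 1.** In a prime ring $R$ with right socle $S$, every finitely generated right ideal $X\subseteq S$ equals $fR$ for some idempotent $f\in S$.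

*Proof.* First let $M$ be a minimal right ideal. Since $R$ is prime, $M^2\neq0$, so there is $a\in M$ with $aM\ne0$, hence $aM=M$. Choose $e\in M$ with $ae=a$. Then $a(e^2-e)=0$. The set $\{v\in M: av=0\}$ is a proper submodule of the simple module $M$, so it is $0$, and $e^2=e$. As $e\ne0$, we get $M=eR$.

In general $X$ is a finitely generated submodule of a semisimple module, so it is a finite sum of minimal right ideals, and we induct on their number. Let $X=fR+M$ with $f$ an idempotent in $S$ and $M$ minimal. Writing $v=fv+(1-f)v$ for $v\in M$, we get $X=fR\oplus(1-f)M$. The right ideal $(1-f)M$ is $0$ or minimal. If it is $0$ we are done. Otherwise $(1-f)M=gR$ with $g^2=g$, and $fg=0$ because $g\in(1-f)M$. Put $f'=f+g(1-f)\in X$. Then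
$$f'f=f,\qquad f'g=fg+g(g-fg)=g,$$
so $f'$ is a left identity on $X=fR+gR$. As $f'\in X$, this gives $f'^2=f'$ and $X=f'X\subseteq f'R\subseteq X$. $\square$

Which group rings are prime? A nontrivial finite normal subgroup $H$ is an obstruction: with $\sigma=\sum_{h\in H}h$, which is central in $DG$, and $1\ne h\in H$ we have $(h-1)DG\,\sigma=(h-1)\sigma DG=0$. The next lemma (Connell) says that removing locally finite normal subgroups is enough.

**Lemma 2.** Let $D$ be a division ring. If $\Gamma$ has no nontrivial locally finite normal subgroup, then $D\Gamma$ is prime.

The proof uses two classical facts. Schur's theorem: a group whose center has finite index has finite commutator subgroup. B. H. Neumann's lemma: if a group is a finite union of cosets of subgroups, then at least one of these subgroups has finite index.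

**Step 1: the elements with few conjugates form a torsion-free abelian group.** Let $\Delta=\{x\in\Gamma:|\Gamma:C_\Gamma(x)|<\infty\}$. This is a normal subgroup, since $C_\Gamma(xy)\supseteq C_\Gamma(x)\cap C_\Gamma(y)$. We show that the torsion elements of $\Delta$ form a locally finite subgroup containing $[\Delta,\Delta]$ (a fact due to B. H. Neumann; see Passman, *The Algebraic Structure of Group Rings*, §4.1). Let $H\le\Delta$ be finitely generated. Its center is the intersection of the centralizers in $H$ of finitely many generators, so it has finite index, and $[H,H]$ is finite by Schur. Hence an element of $H$ is torsion if and only if its image in the finitely generated abelian group $H/[H,H]$ is torsion. So the torsion elements of $H$ form a finite subgroup containing $[H,H]$. Any two elements of $\Delta$ lie in such an $H$, so the torsion elements of $\Delta$ form a subgroup containing all commutators. If $H$ is generated by finitely many torsion elements, all of $H$ is torsion, so $H$ is finite. This proves the fact. The torsion subgroup of $\Delta$ is invariant under conjugation in $\Gamma$, so by hypothesis it is trivial. Thus $\Delta$ is torsion-free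 abelian.

**Step 2: $D\Delta$ is a domain.** Two nonzero elements of $D\Delta$ have their supports in a common finitely generated subgroup, which is some $\mathbb Z^n$. Order it lexicographically. The coefficient of the product at the product of the two largest support elements is a product of two nonzero elements of $D$, so it is nonzero.

**Step 3: from $\alpha D\Gamma\beta=0$ to $\alpha_0\beta=0$.** Suppose $\alpha D\Gamma\beta=0$ with $\alpha,\beta\neq0$. For $x,x'\in\Gamma$ we may replace $\alpha,\beta$ by $\alpha x,x'\beta$, because $(\alpha x)D\Gamma(x'\beta)=\alpha D\Gamma\beta$. So assume $1\in\operatorname{supp}\alpha\cap\operatorname{supp}\beta$. Write $\alpha=\alpha_0+\alpha_1$ with $\operatorname{supp}\alpha_0\subseteq\Delta$ and $\operatorname{supp}\alpha_1\cap\Delta=\emptyset$; then $\alpha_0\neq0$. The subgroup $C=\bigcap_{x\in\operatorname{supp}\alpha_0}C_\Gamma(x)$ has finite index in $\Gamma$. For $g\in C$ we have $g^{-1}\alpha_0g=\alpha_0$, so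
$$0=g^{-1}\alpha g\beta=\alpha_0\beta+(g^{-1}\alpha_1g)\beta.$$
Suppose there is $z\in\operatorname{supp}(\alpha_0\beta)$. Then $z$ lies in the support of $(g^{-1}\alpha_1g)\beta$ for every $g\in C$, so there are $y\in\operatorname{supp}\alpha_1$ and $b\in\operatorname{supp}\beta$ with $g^{-1}yg=zb^{-1}$. For a fixed pair $(y,b)$, two such elements $g,g'$ satisfy $g'g^{-1}\in C_\Gamma(y)$, so all of them lie in one coset $C_\Gamma(y)g$. Here $C_\Gamma(y)$ has infinite index since $y\notin\Delta$. There are finitely many pairs, so $C$, and therefore $\Gamma$ (a finite union of right translates of $C$), is covered by finitely many cosets of subgroups of infinite index. This contradicts Neumann's lemma. Hence $\alpha_0\beta=0$.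

**Step 4: conclusion.** Write $\beta=\beta_0+\beta_1$ in the same way; $\beta_0\ne0$. The support of $\alpha_0\beta_1$ misses $\Delta$ and that of $\alpha_0\beta_0$ lies in $\Delta$, so $\alpha_0\beta_0=0$. This contradicts Step 2. $\square$

## 4. Counting minimal right ideals against a slowly growing set

Here is the natural plan for Theorem B. Divide out the largest locally finite normal subgroup, so that the group ring becomes prime. It has a minimal right ideal. Show that only boundedly many minimal right ideals fit into it as a direct sum; then the ring is semisimple, and the group must be trivial. The bound comes from a dimension count over $D$. The group ring has infinite dimension in general, so we compare dimensions on finite windows $F\subseteq\Gamma$, and the comparison needs the window not to grow much.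

**Definition.** A group $G$ has property (F) if for every finite nonempty $B\subseteq G$ and every $\delta>0$ there is a finite nonempty $F\subseteq G$ with $|FB|<(1+\delta)|F|$.

For instance, $\mathbb Z$ has (F): if $B\subseteq[-b,b]$ and $F=\{1,\dots,n\}$, then $|F+B|\le n+2b$, and $n$ may be taken large.

**Proposition 3.** Let $D$ be a division ring and let $\Gamma$ be a group with (F) and without nontrivial locally finite normal subgroups. If $R=D\Gamma$ has a minimal right ideal, then $\Gamma=1$.

*Proof.* By Lemma 2, $R$ is prime. Let $S\neq0$ be its right socle, let $M=aR$ be a minimal right ideal, and put $A=\operatorname{supp}a$.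

**Step 1: bounding direct sums.** We claim that if $M_1\oplus\dots\oplus M_k\subseteq R$ with all $M_i$ minimal right ideals, then $k<2|A^{-1}A|$.

First we write all $M_i$ as images of the one module $M$. Since $R$ is prime, $M_iM\ne0$, so there is $x_i\in M_i$ with $x_iM\neq0$. Now $x_iM$ is a nonzero right ideal inside the minimal right ideal $M_i$, so $x_iM=M_i$, and $v\mapsto x_iv$ is a nonzero homomorphism between simple modules, that is, an isomorphism $M\to M_i$. As the sum of the $M_i$ is direct, the right $R$-map
$$\psi:M^k\to R,\qquad (v_i)\mapsto\sum_i x_iv_i$$
is injective.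

Next we choose the window. Let $B=\bigcup_i\operatorname{supp}(x_i)A$. Apply (F) to $B^{-1}$ with $\delta=1$ and take inverses: there is a finite nonempty $F\subseteq\Gamma$ with $|BF|<2|F|$. Let $F'\subseteq F$ be maximal such that the sets $Af$, $f\in F'$, are pairwise disjoint. By maximality every $f\in F$ has $Af\cap Af'\ne\emptyset$ for some $f'\in F'$, so $F\subseteq A^{-1}AF'$ and $|F|\le|A^{-1}A|\,|F'|$.

Finally we count. The elements $af$, $f\in F'$, lie in $M$ and have disjoint supports $Af$, so they span a right $D$-subspace $V\subseteq M$ of dimension $|F'|$. The map $\psi$ is right $D$-linear and injective, and $\psi(V^k)$ consists of elements supported in $BF$, which form a right $D$-space of dimension $|BF|$. Hence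
$$k|F'|\le|BF|<2|F|\le2|A^{-1}A|\,|F'|,$$
and the claim follows.

**Step 2: the socle is everything.** The socle $S$ is a direct sum of minimal right ideals. By Step 1 there are finitely many summands, so $S$ is finitely generated, and $S=fR$ with $f^2=f$ by Lemma 1. Since $S$ is an ideal and $fs=s$ for $s\in S$, we get $(1-f)RS\subseteq(1-f)S=0$. As $R$ is prime and $S\ne0$, it follows that $f=1$ and $R=S$. So $R$ is semisimple artinian and prime, i.e. simple artinian.

**Step 3: the group is trivial.** The augmentation ideal of $D\Gamma$ is a proper ideal of a simple ring, so it is $0$. It contains $g-1$ for every $g\in\Gamma$; hence $\Gamma=1$. $\square$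

The argument stops at exactly one place if $\Gamma$ fails (F): the inequality $|BF|<2|F|$. The trivial estimate $|BF|\le|B||F|$ would only give $k\le|B||A^{-1}A|$. This is useless, since $B$ depends on $x_1,\dots,x_k$ and so on $k$. In general no window $F$ does better. Let $F_2$ be the free group on $a,b$ and $B=\{1,a,a^{-1},b,b^{-1}\}$. Its Cayley graph, with edges joining $g$ to $ga^{\pm1}$ and $gb^{\pm1}$, is a tree in which every vertex has degree $4$. For a finite nonempty set $F$ of vertices at most $|F|-1$ edges have both ends in $F$, so at least $4|F|-(|F|-1)=3|F|+1$ edges have an end in $F$. All of them lie in the subgraph spanned by $FB$, which is a forest and so has at most $|FB|-1$ edges. Hence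
$$|FB|\ge3|F|+2\qquad\text{for every finite nonempty }F\subseteq F_2,$$
and $|BF|=|F^{-1}B|\geq 3|F|+2$ as well.

Notice that Proposition 3 used only one minimal right ideal of $D\Gamma$. The hypothesis of Theorem B is much stronger: every nonzero module has a simple submodule. The remaining task is to show that this strong hypothesis forces (F). The link is the following observation on $F_2$. In $R=DF_2$, the element $a-1$ and the element $b-1$ are left linearly independent, so $R^2$ embeds in $R$:
$$u_1(a-1)+u_2(b-1)=0\quad\Longrightarrow\quad u_1=u_2=0.$$
Suppose not both $u_i$ are $0$, and let $n$ be the maximal length of a reduced word in $\operatorname{supp}u_1\cup\operatorname{supp}u_2$. If $w\in\operatorname{supp}u_1$ has length $n$ and does not end in $a^{-1}$, then $wa$ has length $n+1$. It does not occur in $u_1$ or $u_2$. It does not occur in $u_2b$ either, because $wab^{-1}$ has length $n+2$. So $wa$ survives with the coefficient of $w$ in $u_1$, a contradiction. Thus the words of length $n$ in $\operatorname{supp}u_1$ end in $a^{-1}$, and likewise those in $\operatorname{supp}u_2$ end in $b^{-1}$. Let $w$ be a word of length $n$ in, say, $\operatorname{supp}u_1$.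 It ends in $a^{-1}$, so $wa^{-1}$ and $wb^{-1}$ have length $n+1$, and $w$ occurs neither in $u_1a$ nor in $u_2b$; nor does it occur in $u_2$. So the coefficient of $w$ in the left-hand side is minus its coefficient in $u_1$, which is not zero. This is a contradiction; the case $w\in\operatorname{supp}u_2$ is symmetric.

So two things have to be shown. Over a semiartinian ring, $R^l\hookrightarrow R^m$ forces $l\le m$ (Theorem A, Section 5). For every group without (F), some $(DG)^{l'}$ embeds in some $(DG)^{m'}$ with $l'>m'$ (Section 6).

## 5. Rank comparison over semiartinian rings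

**Definition.** A matrix $A\in M_{l\times m}(R)$ has *zero left kernel* if $u\in R^l$ (row vectors) and $uA=0$ imply $u=0$.

Equivalently, $u\mapsto uA$ is an embedding of left modules $R^l\to R^m$, and every embedding $R^l\to R^m$ of left modules has this form. The column with entries $a-1,b-1$ over $DF_2$ is a $2\times1$ matrix with zero left kernel.

A nonzero socle alone does not prevent this. Let $R=\operatorname{End}_K(V)$ with $V$ an infinite-dimensional $K$-space. It is prime, and $eR$ is a minimal right ideal for each idempotent $e$ of rank one. Choose an isomorphism $V\cong V\oplus V$, with projections $x,y\in R$ and inclusions $i,j\in R$, so that $xi=yj=1$ and $xj=yi=0$. If $u_1x+u_2y=0$, multiply on the right by $i$ and by $j$ to get $u_1=u_2=0$. So $R^2$ embeds in $R$. By Theorem A, $R$ is not right semiartinian; the hypothesis on all modules matters.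

If $R$ maps onto a ring $M_n(\Delta)$ with $\Delta$ a division ring, we can compare lengths there, provided that our matrix still has zero left kernel after the map. That can fail: the $1\times1$ matrix $(2)$ over $\mathbb Z$ has zero left kernel, but over $\mathbb Z/2$ it is $0$. The idea is to consider only those ideals for which all zero left kernels survive, to take a maximal one, and to let the socle show that the factor ring is simple artinian.

**Proof of Theorem A.** Let $\mathcal A$ be the set of all finite matrices over $R$ with zero left kernel. Let $\mathcal T$ be the set of proper ideals $T$ of $R$ such that the image over $R/T$ of every $A\in\mathcal A$ has zero left kernel. In terms of lifts, the condition on $T$ says: if $u\in R^l$ and $uA\in T^m$, then $u\in T^l$.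

**Step 1: a maximal element exists.** We have $0\in\mathcal T$. Let $T=\bigcup T_i$ be the union of a chain in $\mathcal T$; it is proper since $1\notin T$. If $uA\in T^m$, then $uA\in T_i^m$ for some $i$, as there are finitely many entries. So $u\in T_i^l\subseteq T^l$, and $T\in\mathcal T$. By Zorn's lemma choose $T\in\mathcal T$ maximal. Put $\bar R=R/T$ and write $\bar A$ for the image of $A$.

**Step 2: $\bar R$ is prime.** Let $Z\ne0$ be an ideal of $\bar R$. Then $r(Z)=\{y\in\bar R:Zy=0\}$ is an ideal, and it is proper because $1\notin r(Z)$. We show that the preimage of $r(Z)$ in $R$ lies in $\mathcal T$. Let $A\in\mathcal A$ and $u\bar A\in r(Z)^m$. For $a\in Z$ we get $(au)\bar A=a(u\bar A)=0$. Since $T\in\mathcal T$, this forces $au=0$. As $a\in Z$ was arbitrary, $u\in r(Z)^l$. By maximality of $T$, $r(Z)=0$. So no nonzero ideal $Z$ annihilates a nonzero ideal, and $\bar R$ is prime.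

**Step 3: $\bar R$ is simple artinian.** The ring $\bar R$ is right semiartinian, so its right socle $\bar S$ is nonzero. Suppose $\bar S\ne\bar R$. We show that the preimage of $\bar S$ lies in $\mathcal T$. Let $A\in\mathcal A$ and $u\bar A\in\bar S^m$. The entries of $u\bar A$ generate a right ideal inside $\bar S$, which by Lemma 1 is $f\bar R$ with $f=f^2\in\bar S$. So $(1-f)u\bar A=0$, hence $(1-f)u=0$, and $u=fu\in\bar S^l$. Thus the preimage of $\bar S$ is an element of $\mathcal T$ strictly larger than $T$, a contradiction. Hence $\bar R=\bar S$ is semisimple artinian and prime, so $\bar R\cong M_n(\Delta)$ for a division ring $\Delta$.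

**Step 4: comparing lengths.** Let $R^l\to R^m$ be an embedding of left modules, given by $A\in\mathcal A$. Then $\bar R^l\to\bar R^m$, $u\mapsto u\bar A$, is injective. The left module $\bar R$ has length $n$, so $nl\le nm$ and $l\le m$. $\square$

Steps 1–3 also give the following.

**Corollary 4.** Every right semiartinian ring has a simple artinian factor ring.

## 6. Groups with fast growth carry matrices with too small a left kernel

The next lemma rests on an idea due to L. Bartholdi, J. Eur. Math. Soc. 21 (2019).

**Lemma 5.** If $G$ does not have (F) and $D$ is a division ring, then $(DG)^{l'}$ embeds in $(DG)^{m'}$ as a left module for some $l'>m'$.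

How should one design the matrix? Try $A=\sum_{s\in S}A_ss$ with scalar $l\times m$ matrices $A_s$, and $u=\sum_{g\in F}w_gg$. The coefficient of $uA$ at $y$ is the sum of the vectors $w_{ys^{-1}}A_s$ over those $s\in S$ with $ys^{-1}\in F$. If there is a single such $s$, the equation at $y$ gives conditions on a single $w_f$. If there are $n$ of them, their contributions are mixed, and we must separate them. If a scalar condition is repeated $n$ times, with weights forming an invertible $n\times n$ matrix, then $n$ colliding contributions can be separated. So we use blocks: block $j$ contains $d_j$ conditions for each $s$, each repeated $j$ times with Vandermonde weights. It costs $jd_j$ columns and succeeds whenever at most $j$ contributions collide. With $d_j=c/(j(j+1))$, a pair $(f,s)$ whose product $y=fs$ has $n$ contributions receives $\sum_{j=n}^Nd_j=c\left(\frac1n-\frac1{N+1}\right)$ conditions, by telescoping. The total cost is $\sum_jjd_j$, about $c\log N$. For the bookkeeping, take $N=2$ and $c=6$: then $d_1=3$ and $d_2=1$, there are $m=3+2=5$ columns, and a pair receives $4$ conditions if $n=1$ and $1$ condition if $n=2$. On the other hand, the sum of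 $1/n$ over all pairs is exactly $|FS|$. So we win if $|FS|/|F|$ exceeds $\log N$ by a margin, and this can be arranged by passing to powers of $B$, because $(1+\delta)^k$ beats $k\log|B|$.

*Proof of Lemma 5.*

**Step 1: amplifying the growth.** As $G$ does not have (F), there are a finite nonempty $B$ and $\delta>0$ with $|FB|\ge(1+\delta)|F|$ for all finite nonempty $F$. Iterating, $|FB^k|\ge(1+\delta)^k|F|$, while $|B^k|\le|B|^k$. Choose $k$ with $(1+\delta)^k\ge2+k\log|B|$, and put $S=B^k$, $N=|S|$. Then
$$|FS|\ge(2+\log N)|F|\qquad\text{for all finite nonempty }F\subseteq G.\tag{1}$$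

**Step 2: a good element of $F$.** For finite nonempty $F$ and $y\in FS$ let $S_y=\{s\in S:ys^{-1}\in F\}$ and $n_y=|S_y|$, so $1\le n_y\le N$. For each $y\in FS$ there are exactly $n_y$ pairs $(f,s)\in F\times S$ with $fs=y$. Hence
$$\sum_{f\in F}\sum_{s\in S}\frac1{n_{fs}}=\sum_{y\in FS}1=|FS|.$$
By (1) and averaging over $f$, some $f\in F$ satisfies
$$\sum_{s\in S}\frac1{n_{fs}}\ge2+\log N.\tag{2}$$

**Step 3: parameters.** Let $c=(N+1)!$ and $d_j=\frac c{j(j+1)}$ for $1\le j\le N$. These are integers, since $j$ and $j+1$ are two distinct factors of $(N+1)!$. Put
$$m=\sum_{j=1}^Njd_j=c\sum_{i=2}^{N+1}\frac1i\le c\log(N+1),\qquad l=m+1.$$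
For $f$ as in (2) let $L_f=\sum_{s\in S}\sum_{j=n_{fs}}^Nd_j$. Since $d_j=c\left(\frac1j-\frac1{j+1}\right)$,
$$L_f=c\sum_{s\in S}\Big(\frac1{n_{fs}}-\frac1{N+1}\Big)\ge c\Big(2+\log N-\frac N{N+1}\Big)>c(1+\log N)>c\log(N+1)\ge m.$$
The last strict inequality holds because $eN>N+1$, where $e$ is the base of the logarithm. As $L_f$ is an integer, $L_f\ge l$.

**Step 4: the matrix.** We need many distinct central scalars. Let $F_0$ be the center of $D$ and let $E/F_0$ be a finite field extension with at least $N\sum_jd_j$ elements, and at least $N$ elements; take $E=F_0$ if $F_0$ is infinite. Put $C=D\otimes_{F_0}E$. This ring contains $E$ as a central subfield and is free as a left $D$-module, of rank $q=[E:F_0]$. Choose distinct $t_s\in E$ for $s\in S$, and pairwise distinct $\tau_{s,j,i}\in E$ for $s\in S$, $1\le j\le N$, $1\le i\le d_j$. Let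
$$\lambda_{s,j,i}=(1,\tau_{s,j,i},\tau_{s,j,i}^2,\dots,\tau_{s,j,i}^{\,l-1})^T\in E^l.$$
Any $l$ of these columns form an invertible Vandermonde matrix. Let $A_s\in M_{l\times m}(E)$ have columns indexed by the triples $(j,r,i)$ with $1\le j\le N$, $0\le r\le j-1$, $1\le i\le d_j$; there are $\sum_jjd_j=m$ of them. The column $(j,r,i)$ of $A_s$ is $t_s^r\lambda_{s,j,i}$. Put
$$A=\sum_{s\in S}A_ss\in M_{l\times m}(CG).$$

**Step 5: $A$ has zero left kernel.** Suppose $uA=0$ with $0\ne u=\sum_{g\in F}w_gg$, where $F$ is finite nonempty and $0\ne w_g\in C^l$ for $g\in F$. Then $uA=\sum_{g\in F,\,s\in S}w_gA_s\,gs$. Reading off the coefficient of $y\in FS$ in the column $(j,r,i)$ gives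
$$\sum_{s\in S_y}t_s^r\,\big(w_{ys^{-1}}\lambda_{s,j,i}\big)=0\qquad(0\le r\le j-1).$$
If $j\ge n_y$, the equations with $r=0,\dots,n_y-1$ form a square linear system for the $n_y$ elements $w_{ys^{-1}}\lambda_{s,j,i}\in C$, $s\in S_y$. Its matrix $(t_s^r)$ is an invertible Vandermonde matrix over the central subfield $E$. So $w_{ys^{-1}}\lambda_{s,j,i}=0$ for all $s\in S_y$, whenever $n_y\le j\le N$ and $1\le i\le d_j$.

Now choose $f\in F$ as in (2), and apply this to $y=fs$ for each $s\in S$ (note $s\in S_{fs}$). We get
$$w_f\lambda_{s,j,i}=0\qquad(s\in S,\ n_{fs}\le j\le N,\ 1\le i\le d_j).$$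
These are $L_f\ge l$ columns. Any $l$ of them form an invertible matrix over $E$, so $w_f=0$, a contradiction.

**Step 6: back to $D$.** So $(CG)^l$ embeds in $(CG)^m$ as a left $CG$-module, hence as a left $DG$-module. An $F_0$-basis of $E$ is a left $DG$-basis of $CG$, so $CG\cong(DG)^q$, and $(DG)^{ql}$ embeds in $(DG)^{qm}$ with $ql>qm$. $\square$

Lemma 5 and Theorem A together give the missing input for Section 4.

**Corollary 6.** If $D$ is a division ring and $DG$ is right semiartinian, then $G$ has (F).

## 7. Theorems B and B′

**Proof of Theorem B.** Let $DG$ be right semiartinian.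

**Step 1: dividing out the locally finite part.** An extension of a locally finite group $N$ by a locally finite group is locally finite: if $H$ is a finitely generated subgroup, then $H/(H\cap N)$ is finite, so $H\cap N$ is finitely generated, hence finite, and $H$ is finite. So the product of two, and then of finitely many, locally finite normal subgroups is locally finite. Let $L$ be the product of all locally finite normal subgroups of $G$. A finitely generated subgroup of $L$ lies in the product of finitely many of them, so $L$ is locally finite. Put $\Gamma=G/L$. The preimage in $G$ of a locally finite normal subgroup of $\Gamma$ is locally finite and normal, so it is contained in $L$. Hence $\Gamma$ has no nontrivial locally finite normal subgroup.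

**Step 2: $\Gamma$ is trivial.** The ring $D\Gamma$ is a factor ring of $DG$, so it is right semiartinian. By Corollary 6, $\Gamma$ has (F). The right module $D\Gamma$ has nonzero socle, so $D\Gamma$ has a minimal right ideal. By Proposition 3, $\Gamma=1$. Thus $G=L$ is locally finite. $\square$

Taking $D=K$ a field answers the question affirmatively, in every characteristic.

**Proof of Theorem B′.** Let $RG$ be right semiartinian. The augmentation $RG\to R$ is onto, so $R$ is right semiartinian. By Corollary 4, $R$ has a factor ring $M_n(D)$ with $D$ a division ring. Then $M_n(D)G\cong M_n(DG)$ is a factor ring of $RG$, so it is right semiartinian. The property "every nonzero right module has a simple submodule" depends only on the category of right modules, so it is Morita invariant, and $DG$ is right semiartinian. By Theorem B, $G$ is locally finite. $\square$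

## 8. Theorem C: roots of unity and infinite groups

**(1)⇒(2).** If $G$ is infinite and $KG$ is semiartinian, then $G$ is locally finite by Theorem B, and $KG$ has a minimal right ideal because it has nonzero socle.

**(2)⇒(3).** Let $G$ be infinite and locally finite, let $aKG$ be a minimal right ideal, and let $H=\langle\operatorname{supp}a\rangle$, a finite group. For finite $L\ge H$ the module $aKL$ will turn out to be simple of dimension at least $|L|/|H|$. That is very large for a simple module, and it leaves room only if its endomorphism ring is large. Abelian subgroups of $G$ then produce large fields generated by roots of unity.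

**Step 1: a bound independent of $L$.** Let $L\ge H$ be a finite subgroup of $G$, and put $U=aKL$. The ring $KG$ is a free left $KL$-module on coset representatives $x$. So for a submodule $N$ of $U$ we have $N\,KG=\bigoplus_xNx$ inside $aKG=\bigoplus_xUx$. A proper nonzero $N$ would give a proper nonzero submodule of $aKG$; hence $U$ is simple. In the same way $aKL$ is the direct sum of the translates of $aKH$ over the cosets of $H$ in $L$, so $\dim_KU=|L:H|\dim_KaKH\ge|L|/|H|$. Let $E=\operatorname{End}_{KL}(U)$, a division ring by Schur's lemma, and $n=\dim_EU$. By the density theorem the map $KL\to\operatorname{End}_E(U)$ is onto, so $n^2[E:K]\le|L|$. Together with $n[E:K]=\dim_KU\ge|L|/|H|$ this gives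
$$n\le|H|.\tag{3}$$

For a finite abelian subgroup $Q\le G$ we take $L=\langle H,Q\rangle$, which is finite, and $Q_0=Q\cap H$. For $t,t'\in Q$ we have $Ht=Ht'$ if and only if $Q_0t=Q_0t'$. The elements of $Q$ act on $U$ by commuting $E$-linear maps. The next three steps extract information from this.

**Step 2: if $p>0$, every abelian $p$-subgroup of $G$ is finite.** Let $Q$ be a finite abelian $p$-group. The nonzero finite-dimensional module $aKQ_0\subseteq KH$ over the $p$-group $Q_0$ contains a nonzero $Q_0$-fixed vector $v$. The elements $vt$, for $t$ in a transversal of $Q_0$ in $Q$, are supported in different cosets $Ht$. So $vKQ\cong K[P]$ as a $KQ$-module, where $P=Q/Q_0\cong\prod_iC_{p^{k_i}}$ with $k_i\ge1$. Let $x_i\in Q$ lift generators of the factors. In characteristic $p$ we have $(X-1)^{p^k-1}=(X^{p^k}-1)/(X-1)=1+X+\dots+X^{p^k-1}$, so in $K[P]$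
$$\prod_i(x_i-1)^{p^{k_i}-1}=\sum_{x\in P}x\neq0.$$
Hence a product of $\sum_i(p^{k_i}-1)$ of the maps $x_i-1$ is nonzero on $U\supseteq vKQ$. These maps are commuting, nilpotent and $E$-linear.

On an $n$-dimensional space, any product $y_1\cdots y_n$ of commuting nilpotent maps is $0$. Indeed, let $W_j=Uy_1\cdots y_j$. By commutativity $W_{j+1}=W_jy_{j+1}\subseteq W_j$. If $W_j\neq0$, the inclusion is strict, since a nilpotent map of $W_j\ne0$ is not onto. So the dimensions drop strictly until they reach $0$.

Therefore $\sum_i(p^{k_i}-1)<n\le|H|$ by (3). Since $p^k\le2^{p^k-1}$, we get $|P|\le2^{|H|}$ and $|Q|\le|H|2^{|H|}$. An infinite abelian $p$-subgroup of the locally finite group $G$ would contain arbitrarily large finite subgroups, so every abelian $p$-subgroup of $G$ is finite.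

**Step 3: few independent factors away from $p$.** Let $p\nmid|Q|$, $Q_0=1$, and let $Q=Q_1\times\dots\times Q_t$ with all $Q_i$ nontrivial. The elements $at$, $t\in Q$, are supported in different cosets $Ht$, so $aKQ\cong KQ$ as a right $KQ$-module, and $KQ$ acts faithfully on $U$. Put $\epsilon_i=|Q_i|^{-1}\sum_{x\in Q_i}x$; this is an idempotent of $KQ_i$ different from $0$ and $1$. In $KQ\cong KQ_1\otimes_K\dots\otimes_KKQ_t$ the $2^t$ products $\prod_i\eta_i$ with $\eta_i\in\{\epsilon_i,1-\epsilon_i\}$ are nonzero orthogonal idempotents with sum $1$. They act on $U$ as nonzero orthogonal $E$-linear projections, so $2^t\le n\le|H|$.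

**Step 4: large fields from large $Q$.** Let $p\nmid|Q|$. By Maschke's theorem the image $B$ of $KQ$ in $\operatorname{End}_E(U)$ is a product of fields $B_1\times\dots\times B_r$. Their identities act as nonzero orthogonal $E$-linear projections, so $r\le n\le|H|$. Each $B_i$ is generated over $K$ by the images of the elements of $Q$, which are roots of unity of order dividing $\exp Q$; so $[B_i:K]\le[K(\mu_{\exp Q}):K]$, where $\mu_{\exp Q}$ denotes the group of roots of unity of order dividing $\exp Q$. On the other hand, $B\to aKQ$, $b\mapsto ab$, is onto, so
$$\dim_KB\ge\dim_KaKQ=|Q:Q_0|\dim_KaKQ_0\ge|Q|/|H|.$$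
Hence
$$[K(\mu_{\exp Q}):K]\ge|Q|/|H|^2.\tag{4}$$

**Step 5: finding a Prüfer group in $G$.** By the theorem of P. Hall–Kulatilaka (J. London Math. Soc. 39 (1964)) and Kargapolov (1963), the infinite locally finite group $G$ has an infinite abelian subgroup. It is a torsion group. If $p>0$, its $p$-part is finite by Step 2. So $G$ has an infinite abelian torsion subgroup $A$ without elements of order $p$.

Let $\Omega$ be the subgroup generated by the elements of prime order of $A$. It is a direct sum of groups of prime order, so $\Omega=(\Omega\cap H)\times\Omega_1$ for some $\Omega_1$. If $\Omega$ were infinite, then $\Omega_1$ would be infinite, since $H$ is finite. It would contain direct products of arbitrarily many groups of prime order, all meeting $H$ trivially, which contradicts Step 3. So $\Omega$ is finite.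

Consequently only finitely many primes occur as orders of elements of $A$, and $A$ is a finite direct product of primary components. One of them, say the $\ell$-component $A_\ell$, is infinite; here $\ell\neq p$. Write $A_\ell[\ell^k]$ for the set of $x\in A_\ell$ with $x^{\ell^k}=1$. The group $A_\ell[\ell]\subseteq\Omega$ is finite. The map $x\mapsto x^{\ell^{k-1}}$ sends $A_\ell[\ell^k]$ to $A_\ell[\ell]$ with kernel $A_\ell[\ell^{k-1}]$, so by induction every $A_\ell[\ell^k]$ is finite. As $A_\ell$ is their infinite union, it has elements of order $\ell^k$ for every $k$. Consider the tree whose vertices at level $k\ge1$ are the elements of order $\ell^k$, with $x$ at level $k+1$ joined to $x^\ell$ at level $k$. All levels are finite and nonempty, so by König's lemma there is an infinite branch $x_1,x_2,\dots$ with $x_{k+1}^\ell=x_k$ and $x_k$ of order $\ell^k$. The $x_k$ generate a subgroup $C_{\ell^\infty}$ of $A$.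

**Step 6: conclusion.** Apply (4) to $Q=\langle x_k\rangle$, of order and exponent $\ell^k$: $[K(\mu_{\ell^k}):K]\ge\ell^k/|H|^2$, which tends to infinity with $k$. This is (3) of Theorem C.

**(3)⇒(1).** Let $\ell\ne p$ be as in (3). We show that $KC$ is semiartinian for $C=C_{\ell^\infty}$. The argument is that of Section 1, except that $f_0KC$ is now a finite product of fields rather than one field.

**Step 7: the idempotents.** Let $Q_k$ be the subgroup of $C$ of order $\ell^k$, and put $\epsilon_k=\ell^{-k}\sum_{x\in Q_k}x$, $f_k=\epsilon_k-\epsilon_{k+1}$ for $k\ge0$. From $\epsilon_k\epsilon_{k'}=\epsilon_{\max(k,k')}$ it follows that the $f_k$ are orthogonal idempotents. Also $f_0+\dots+f_{k-1}=1-\epsilon_k$. So $I=\bigoplus_kf_kKC=\bigcup_k(1-\epsilon_k)KC$ is an ideal. It is the augmentation ideal: each $1-\epsilon_k$ has augmentation $0$, and $x-1=(x-1)(1-\epsilon_k)$ for $x\in Q_k$. Moreover $\epsilon_kKC\cong K[C/Q_k]$ and $C/Q_k\cong C$. Under these isomorphisms $\epsilon_{k+1}$, the averaging element of $Q_{k+1}/Q_k$, becomes $\epsilon_1$, so $f_k$ becomes $1-\epsilon_1=f_0$. Hence $f_kKC\cong f_0KC$ as rings.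

**Step 8: $f_0KC$ is a finite product of fields.** It is the union of the rings $f_0KQ_m$, $m\ge1$. Let $X$ correspond to a generator of $Q_m$. Then $KQ_m\cong K[X]/(X^{\ell^m}-1)$, and $\ell\epsilon_1$ corresponds to $\sum_{i=0}^{\ell-1}X^{i\ell^{m-1}}=\Phi_{\ell^m}(X)$. So
$$f_0KQ_m\cong KQ_m/\epsilon_1KQ_m\cong K[X]/(\Phi_{\ell^m}(X)).$$
Since $\ell\ne p$, the roots of $\Phi_{\ell^m}$ are distinct, and they are the primitive $\ell^m$-th roots of unity; each generates $K(\mu_{\ell^m})$ over $K$. Hence $f_0KQ_m$ is a product of $r_m=\varphi(\ell^m)/[K(\mu_{\ell^m}):K]$ fields. Since $f_0KQ_m\subseteq f_0KQ_{m+1}$ with the same identity, each primitive idempotent of the smaller ring is a sum of one or more primitive idempotents of the larger, and $r_m\le r_{m+1}$.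

The sequence $r_m$ is bounded. The image $\mathcal G$ of $\operatorname{Gal}(K(\mu_{\ell^\infty})/K)$ in $\mathbb Z_\ell^*$ is closed, by compactness, and infinite, by (3). The group $\mathbb Z_\ell^*$ has an open subgroup $W\cong\mathbb Z_\ell$, of finite index. So $\mathcal G\cap W$ is an infinite closed subgroup of $W$, and the infinite closed subgroups of $\mathbb Z_\ell$ are the $\ell^i\mathbb Z_\ell$, which are open. So $\mathcal G$ is open in $\mathbb Z_\ell^*$ and has finite index. The number $r_m$ is the index of the image of $\mathcal G$ in $(\mathbb Z/\ell^m)^*$, so it is at most $|\mathbb Z_\ell^*:\mathcal G|$.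

Hence $r_m=r$ is constant for $m\ge m_0$. From then on the primitive idempotents $e_1,\dots,e_r$ of $f_0KQ_{m_0}$ stay primitive in all $f_0KQ_m$. So each $e_iKC$ is the ascending union of the fields $e_iKQ_m$, $m\ge m_0$, and is a field. Thus $f_0KC=\prod_ie_iKC$ is a product of $r$ fields.

**Step 9: $KC$ is semiartinian.** Let $M\ne0$ be a $KC$-module. If $Mf_k\neq0$ for some $k$, then $Mf_k$ is a $KC$-submodule of $M$, as $KC$ is commutative. It is a nonzero module over the semisimple artinian ring $f_kKC$, so it contains a simple $f_kKC$-module, and this is simple over $KC$. Otherwise $MI=0$, and $M$ is a nonzero vector space over $KC/I=K$; any line in it is a simple submodule. So $M$ has nonzero socle. Since $C$ is infinite, (1) holds, and we have shown that $K[C_{\ell^\infty}]$ is semiartinian whenever (3) holds for $\ell$.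

**The case where (3) fails.** If $G$ is finite, then $KG$ is finite-dimensional, hence artinian, hence semiartinian. If (3) fails, then (1) fails, so $KG$ semiartinian forces $G$ to be finite. For $K$ algebraically closed, $K(\mu_{\ell^\infty})=K$ for every $\ell\ne p$; for $K$ real closed, the algebraic closure of $K$ has degree $2$ over $K$. So (3) fails in both cases. $\square$

For $K=\mathbb Q$ we have $[\mathbb Q(\mu_{\ell^k}):\mathbb Q]=\varphi(\ell^k)\to\infty$, so (3) holds for every prime $\ell$ and $\mathbb Q[C_{\ell^\infty}]$ is semiartinian. For $K=\mathbb C$ condition (3) fails, so $\mathbb C[C_{\ell^\infty}]$ is not semiartinian although $C_{\ell^\infty}$ is locally finite. For $\ell=2$ these are the two rings of Section 1.
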